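# Rational points near $\mathbb R^{m-1}\times$ (Veronese curve) and upper bounds for $\tau_{n,m}$

## 1. The two theorems

Let $c=n-m\ge 2$, $m\ge2$, $d=c+1\ge 3$, and consider the $m$-dimensional manifold
$$\mathcal M=\{\Phi(y,t):=(y_1,\dots,y_{m-1},t,t^2,\dots,t^{d}) : y\in\mathbb R^{m-1},\ t\in\mathbb R\}\subset\mathbb R^n .$$
For $\tau>0$ let $\mathcal S_n(q^{-\tau})$ be the set of $x\in\mathbb R^n$ such that $\max_i\|qx_i\|<q^{-\tau}$ for infinitely many $q\in\mathbb N$, where $\|\cdot\|$ is the distance to the nearest integer. Write $\dim$ for Hausdorff dimension. The number $\tau_{n,m}$ is defined in Section 2.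

**Theorem 1.** Let $c\ge2$, $m\ge c+1$ and $\theta_1=\max\{\frac1{2c-1},\frac{2c-1}{(c-1)(n+1)+1}\}$. Then $\frac1n<\theta_1<\frac1c$, and
$$\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)>\frac{n+1}{\tau+1}-c\qquad\text{for every }\tau\in(\theta_1,\tfrac1c).$$
Hence $\tau_{n,m}\le\theta_1<\frac1{n-m}$.

**Theorem 2.** Let $c\ge2$, $m\ge2$, $B=\lfloor (c+2)^2/4\rfloor$ and $\theta=\max\{\frac1{B-1},\frac{2(B-1)}{(B-2)(n+1)+2}\}$. Then $\theta<\frac1c$ if and only if $m\ge c+1$ or $m=c\ge4$. In these cases
$$\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)>\frac{n+1}{\tau+1}-c\qquad\text{for all }\tau\in(\theta,\tfrac1c),$$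
so $\tau_{n,m}\le\theta<\frac1{n-m}$.

Theorem 1 has an elementary proof (Sections 4–7). Theorem 2 strengthens it and uses the Kleinbock–Margulis nondivergence theorem (Sections 8–12).

## 2. Approximable points, nondegeneracy and the exponent $\tau_{n,m}$

If $\max_i\|qx_i\|<q^{-\tau}$, then $x$ lies within $q^{-(1+\tau)}$ of a rational point with denominator $q$, in the max norm. So $\mathcal S_n(q^{-\tau})$ is a limsup set of small balls around rational points. We put $T=1+\tau$ throughout.

**Recalled theorem (Jarník–Besicovitch).** For $\tau\ge1/n$ one has $\dim\mathcal S_n(q^{-\tau})=\frac{n+1}{\tau+1}$.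

What happens when the points are confined to a manifold? If the manifold lies in a rational hyperplane, the answer is distorted for trivial reasons, so one imposes a curvature condition.

**Definition (nondegeneracy).** A smooth submanifold $\mathcal M\subset\mathbb R^n$ is *nondegenerate* at $x\in\mathcal M$ if, for some (equivalently, any) smooth local parametrization $f$ near $x$, the partial derivatives of $f$ at $f^{-1}(x)$ up to some finite order $l$ span $\mathbb R^n$. It is *$l$-nondegenerate* at $x$ if order $l$ suffices.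

The parabola $(t,t^2)$ is $2$-nondegenerate everywhere, since $(1,2t)$ and $(0,2)$ span $\mathbb R^2$. A straight line in $\mathbb R^2$ is nowhere nondegenerate. Our $\mathcal M$ is $d$-nondegenerate at every point: the $m-1$ vectors $\partial_{y_i}\Phi$ are the first standard basis vectors, and $\partial_t^k\Phi$ $(1\le k\le d)$ has, in the coordinate of $t^i$, the entry $0$ if $i<k$ and $k!$ if $i=k$. These $m-1+d=n$ vectors form a triangular system with nonzero diagonal.

**Definition ($\tau_{n,m}$).** Let $1\le m<n$ and let $\widetilde{\mathcal M}_{n,m}$ be the class of $m$-dimensional submanifolds of $\mathbb R^n$ that are nondegenerate at every point. Then $\tau_{n,m}$ is the maximal value such that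
$$\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)=\frac{n+1}{\tau+1}-\operatorname{codim}\mathcal M\quad\text{whenever }1/n\le\tau<\tau_{n,m}$$
for every $\mathcal M\in\widetilde{\mathcal M}_{n,m}$.

The conjecture of Beresnevich and Yang (2023), taken here from the slides "Density of rational points near manifolds", says that $\tau_{n,m}=\frac1{n-m}$ for $1<m<n$. Theorem 1 disproves it: for $(n,m)=(5,3)$ we have $c=2$, $\theta_1=\max\{\frac13,\frac37\}=\frac37$, so $\tau_{5,3}\le\frac37<\frac12$. It fails for every pair with $n-m\ge2$ and $m\ge n-m+1$, and by Theorem 2 also for $m=n-m\ge4$. These notes do not determine $\tau_{n,m}$, and they do not decide whether $\tau_{n,m}=\frac1{n-m}$ in the remaining cases $n-m=1$; $m<n-m$; $m=n-m\in\{2,3\}$.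

The last sentence of each theorem follows from the preceding one. Write
$$D(\tau)=\frac{n+1}{T}-c .$$
Suppose $\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)>D(\tau)$ for all $\tau\in(\theta,\frac1c)$, where $\frac1n\le\theta<\frac1c$. If $\tau_{n,m}$ were larger than $\theta$, there would be a $\tau$ with $\theta<\tau<\min(\tau_{n,m},\frac1c)$. At this $\tau$ the definition forces equality with $D(\tau)$, a contradiction.

How do the two bounds compare? For $c=2$ we have $B=4$ and $\theta=\max\{\frac13,\frac{6}{2(n+1)+2}\}=\max\{\frac13,\frac3{n+2}\}=\theta_1$. For $c=3$ we have $B=6$ and $\theta=\max\{\frac15,\frac{10}{4(n+1)+2}\}=\max\{\frac15,\frac{5}{2(n+1)+1}\}=\theta_1$. If $n\ge 2B-1$, then $(B-2)(n+1)+2\ge 2B(B-2)+2=2(B-1)^2$, so $\theta=\frac1{B-1}$. This is of order $4/c^2$ rather than $1/c$.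

**Conventions.** $|\cdot|$ is the max norm and $B(z,r)$ the open ball for it. The constants in $\ll,\asymp,O(\cdot)$ do not depend on the large parameter $S$ (nor, from Section 9 on, on the fraction $p/s$). On $(0,1)^m$ the map $\Phi$ is bi-Lipschitz, as $|z-z'|\le|\Phi(z)-\Phi(z')|\le d|z-z'|$. Bi-Lipschitz maps preserve dimension, so we compute dimensions in $(y,t)$-space.

## 3. Rational slices $t=p/s$ and the value $1/c$

Where does $D(\tau)$ come from? There are about $Q^{n+1}$ rational points with denominators $q\asymp Q$ in a unit box. One expects a proportion $Q^{-cT}$ of them within $Q^{-T}$ of $\mathcal M$, since $c$ transversal coordinates must be small. That is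
$$Q^{n+1-cT}=Q^{m+1-c\tau}\tag{3.1}$$
balls of radius $Q^{-T}$, and the quotient of exponents $(n+1-cT)/T$ is $D(\tau)$. To exceed $D(\tau)$ we need places where $\mathcal M$ has more nearby rational points than (3.1).

The first idea is that $\mathcal M$ contains flat pieces: for rational $t=p/s$ it contains the affine space $\mathbb R^{m-1}\times\{(p/s,\dots,(p/s)^d)\}$. On the slice $t=0$ only $y$ has to be approximated. If $\tau\ge\frac1{m-1}$, the Jarník–Besicovitch theorem in $\mathbb R^{m-1}$ gives dimension $\frac mT$ for the approximable points in this slice. Now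
$$\frac mT>D(\tau)\iff m>m+1-c\tau\iff\tau>\frac1c .\tag{3.2}$$
So for $m\ge c+1$ the single slice $t=0$ breaks the dimension formula for every $\tau>\frac1c$ (then $\tau>\frac1c\ge\frac1{m-1}$), and it says nothing below $\frac1c$.

A sensible repair is to use all rational slices at once and to thicken each of them. The common denominator of $p/s,\dots,(p/s)^d$ is $s^d$ when $p/s$ is reduced, so one takes denominators $q$ divisible by $s^d$. Let $A$ be the set of $(y,t)\in(0,1)^m$ such that for infinitely many $q$ there are $s,p$ with $s^d\mid q$, $|t-\frac ps|<q^{-T}$ and $\max_i\|qy_i\|<q^{-\tau}$. This set is still too small: $\dim A\le\frac mT$. Indeed, for given $q$ and $s$ there are at most $(q+1)^{m-1}(s+1)\ll q^{m-1}s$ balls of radius $q^{-T}$ to use. Writing $q=s^dr$, for $h=\frac{m+\delta}T$ with $\delta>0$ the covering sum is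
$$\ll\sum_{s,r\ge1}s\,(s^dr)^{m-1-Th}=\sum_s s^{1-d(1+\delta)}\sum_r r^{-1-\delta}<\infty,$$
because $d\ge3$. The tail of a convergent sum tends to $0$, so $A$ has zero $h$-dimensional Hausdorff measure for every $h>\frac mT$. By (3.2), $\frac mT<D(\tau)$ exactly when $\tau<\frac1c$. The approach through slices stops precisely at $\frac1c$.

## 4. Rational points on the tangent lines of the Veronese curve

The slice method wastes room. It asks for a rational point *on* the curve $(t,\dots,t^d)$, while an error $q^{-T}$ is allowed. The tangent line at $p/s$ leaves the curve only quadratically: at distance $\eta$ from the point of tangency the error is about $\eta^2$. So we may use rational points on the tangent line up to distance $\eta\approx q^{-T/2}$, which is much larger than $q^{-T}$. The next lemma produces such points, and with denominators divisible only by $s^{c}=s^{d-1}$.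

**Lemma 2.** Let $s,r\ge1$ and $p,l$ be integers with $s\mid rp+dl$. Put $q=s^{c}r$ and $t_0=\frac ps+\frac l{sr}$. Then $X_i:=(\frac ps)^i+i(\frac ps)^{i-1}(t_0-\frac ps)$ satisfies $qX_i\in\mathbb Z$ for $1\le i\le d$.

*Proof.* Since $c=d-1$,
$$qX_i=s^{d-1}r\frac{p^i}{s^i}+i\,\frac{p^{i-1}}{s^{i-1}}\cdot\frac{s^{d-1}r\,l}{sr}=s^{d-1-i}p^{i-1}(rp+il).$$
This is an integer for $i\le d-1$. For $i=d$ it equals $p^{d-1}(rp+dl)/s\in\mathbb Z$. $\square$

**Example.** Take $d=3$, $p/s=1/2$, $r=5$, $l=1$: $2\mid 5+3$. Then $q=4\cdot5=20$, $t_0=\frac12+\frac1{10}=\frac35$, and $X_1=\frac35$, $X_2=\frac14+\frac1{10}=\frac7{20}$, $X_3=\frac18+\frac3{40}=\frac15$. So $20\,(X_1,X_2,X_3)=(12,7,4)$, although $20$ is not a multiple of $8$. The curve passes through $(0.6,\,0.36,\,0.216)$, and $0.36-0.35=0.01=(t_0-\frac ps)^2$.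

**Counting (heuristic).** Let $s\asymp S=Q^\sigma$ and $q\asymp Q$, so $r\asymp R=QS^{-c}$, and $\eta\approx Q^{-T/2}$. There are about $S^2$ fractions $p/s$, about $R$ values of $r$, about $\eta R$ values of $l$ ($|l|\le\eta sr$ in one class mod $s$), and about $Q^{m-1}$ choices of $b$ for the point $b/q$ near $y$. In total there are
$$W_0=S^2\cdot R\cdot\eta R\cdot Q^{m-1}\approx Q^{\,m+1-\frac T2-2(c-1)\sigma}\tag{4.1}$$
points. This beats (3.1) iff $(2c-1)\tau-1>4(c-1)\sigma$. For small $\sigma$ that is possible as soon as $\tau>\frac1{2c-1}$, which is well below $\frac1c$.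

But $\sigma$ cannot be too small. All our points have $|t-\frac ps|\ll s^{-T/(2\sigma)}$, and the set of $t$ with infinitely many such fractions has dimension $2/(T/(2\sigma))=\frac{4\sigma}T$ by Jarník–Besicovitch with $n=1$. So this construction cannot give more than $m-1+\frac{4\sigma}T$. Proposition 1 in Section 6 says that these two obstructions, the number of points and the width of the slabs, are the only ones.

## 5. An energy lemma for limsup sets

For a finite measure $\nu$ on $\mathbb R^m$ and $h>0$ let $I_h(\nu)=\iint|x-y|^{-h}\,d\nu\,d\nu$. We use the textbook fact (Falconer, *Fractal Geometry*, Thm 4.13) that a set carrying a nonzero finite measure of finite $h$-energy has dimension at least $h$.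

**Lemma 1.** Let $0<h<m$, $E_i\subset\mathbb R^m$ $(i\ge1)$, and let $g_i\ge 0$ be continuous with compact support contained in $E_i\cap(0,1)^m$. Put $\mu_i=g_i\,dx$. Assume $\mu_i\to\lambda:=1_{[0,1]^m}dx$ weakly and
$$\lim_{\rho_0\to0}\limsup_{i\to\infty}\iint_{|x-y|<\rho_0}|x-y|^{-h}d\mu_i d\mu_i=0.\tag{5.1}$$
Then $\dim\limsup_i (E_i\cap(0,1)^m)\ge h$.

*Proof.* **Step 1: energies converge, even with a weight.** We need this to pass from one scale to the next. Let $G\ge0$ be bounded and continuous. We claim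
$$I_h(G\mu_i)\to I_h(G\lambda),\qquad (G\mu_i)(\mathbb R^m)\to(G\lambda)(\mathbb R^m).$$
The second statement is weak convergence. For the first, replace $|x-y|^{-h}$ by the bounded continuous kernel $\min(|x-y|^{-h},\rho_0^{-h})$. For it convergence holds because $\mu_i\times\mu_i\to\lambda\times\lambda$ weakly (all measures live on $[0,1]^m$, and sums of products of continuous functions are uniformly dense there). The error of this truncation is at most $\|G\|_\infty^2\iint_{|x-y|<\rho_0}|x-y|^{-h}d\mu_id\mu_i$. By (5.1) its limsup in $i$ tends to $0$ as $\rho_0\to0$. The same is true for $\lambda$, since $h<m$.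

**Step 2: nesting the scales.** The purpose is a measure living on infinitely many $E_i$ at once. Put $\nu_0=\lambda$, $G_0=1$, and inductively
$$G_{k}=g_{i_1}\cdots g_{i_{k}},\qquad \nu_k=G_k\,dx=G_{k-1}\mu_{i_k}.$$
Also $\nu_{k-1}=G_{k-1}\lambda$, since for $k\ge2$ the function $G_{k-1}$ is supported in $(0,1)^m$. By Step 1 with $G=G_{k-1}$ we can choose $i_k>i_{k-1}$ so large that
$$|\nu_k(\mathbb R^m)-\nu_{k-1}(\mathbb R^m)|\le4^{-k},\qquad I_h(\nu_k)\le I_h(\nu_{k-1})+2^{-k}.$$

**Step 3: the limit measure.** We check that a limit exists and has the right properties. The $\nu_k$ have bounded mass and live on $[0,1]^m$, so they have a weak limit point $\nu$. Its mass is at least $1-\sum_{k\ge1}4^{-k}=\frac23$. For truncated kernels the energy passes to the limit, and letting the truncation go to infinity gives $I_h(\nu)\le\liminf I_h(\nu_k)\le I_h(\lambda)+1<\infty$. Since $\nu_k$ is carried by the compact set $\bigcap_{l\le k}\operatorname{supp}g_{i_l}$ and these sets decrease, $\nu$ is carried by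 $\bigcap_l\operatorname{supp}g_{i_l}\subset\limsup_i(E_i\cap(0,1)^m)$. The energy criterion gives the claim. $\square$

**Energy of a sum of bumps.** Here is how (5.1) gets verified. Let $Z$ be a finite index set with points $z(\omega)\in\mathbb R^m$, $W=\#Z$, $r_0>0$, and
$$\mu=W^{-1}\sum_{\omega\in Z}\beta_\omega,\qquad \beta_\omega=r_0^{-m}\chi\Big(\frac{x-z(\omega)}{r_0}\Big)dx,$$
where $\chi\ge0$ is a fixed continuous function with $\int\chi=1$, supported in $\{|x|\le\frac12\}$. Let
$$P(\rho)=\#\{(\omega,\tilde\omega):\omega\ne\tilde\omega,\ |z(\omega)-z(\tilde\omega)|<\rho\}.$$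
Then for $0<h<m$ and $r_0\le\rho_0$,
$$\iint_{|x-y|<\rho_0}|x-y|^{-h}d\mu\, d\mu\ \ll\ \frac{r_0^{-h}}{W}+\frac1{W^2}\sum_{\substack{\rho=2^kr_0,\ k\ge1\\ \rho\le4\rho_0}}\rho^{-h}P(\rho).\tag{5.2}$$

To see this, write $\beta,\tilde\beta,z,\tilde z$ for the bumps and centers of a pair $(\omega,\tilde\omega)$.

* In all cases $\iint|x-y|^{-h}d\beta\, d\tilde\beta\ll r_0^{-h}$: for fixed $x$ the density of $\tilde\beta$ is $\ll r_0^{-m}$ on a ball of radius $r_0/2$. The $y$ with $|x-y|<r_0$ contribute $\ll r_0^{-m}r_0^{m-h}$, and the others at most $r_0^{-h}$. This handles the $W$ diagonal pairs (first term) and the pairs $\omega\neq\tilde\omega$ with $|z-\tilde z|<2r_0$ (term $k=1$).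
* If $2^{k-1}r_0\le|z-\tilde z|<2^kr_0$ with $k\ge2$, then on the supports $|x-y|\ge|z-\tilde z|-r_0\ge\frac12|z-\tilde z|$, so the pair contributes $\ll(2^kr_0)^{-h}$. If it contributes at all, the supports contain points with $|x-y|<\rho_0$, so $2^{k-1}r_0\le|z-\tilde z|<\rho_0+r_0\le2\rho_0$ and $2^kr_0<4\rho_0$.

We always take $\rho_0\le\frac14$, so only $\rho\le1$ occurs.

**Warm-up: Jarník's lower bound on the line.** Let $m=1$, $v>2$, $0<h<\frac2v$. Take $Z=\{(s,p): s\text{ prime in }(S,2S],\ 1\le p\le s-1\}$, $z=\frac ps$, $r_0=(2S)^{-v}$, and let $E_S$ be the union of the $B(z,r_0)$. By Chebyshev $W\asymp S^2/\log S$. The measures converge weakly to $\lambda$, as $\frac1{s-1}\sum_pF(p/s)\to\int_0^1F$ for continuous $F$. Distinct fractions are $\ge\frac1{4S^2}$ apart. So $P(\rho)=0$ for $\rho\le\frac1{4S^2}$ and $P(\rho)\ll W\rho S^2$ for $\frac1{4S^2}<\rho<\frac1S$. For $\rho\ge\frac1S$ we count numerators for each of $\ll S/\log S$ primes, giving $P(\rho)\ll W\cdot\frac S{\log S}\cdot\rho S\ll W^2\rho$.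 Then (5.2) is
$$\ll S^{vh-2}\log S+(\log S)\,S^{-(1-h)}+\rho_0^{1-h},$$
and (5.1) holds. So $\dim\{t:|t-\frac ps|<s^{-v}\text{ for infinitely many }\frac ps\}\ge\frac2v$. The separate, sharper count for $\rho\ge\frac1S$ is essential: a factor $\log S$ in front of $\rho_0^{1-h}$ would destroy (5.1). The same split appears below.

## 6. The bound from tangent lines, and how it gives Theorem 1

**Proposition 1.** Let $0<\tau<1$ and $0<\sigma<\frac{1-\tau}{2c}$. Then
$$\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)\ge\min\Big\{m-1+\frac{4\sigma}T,\ \ \frac{m+1}T-\frac12-\frac{2(c-1)\sigma}T\Big\}.$$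

*Proof of Theorem 1 from Proposition 1.* **Step 1: when do the two terms exceed $D(\tau)$?** Since $m-1+c=n-1$, the first term exceeds $D(\tau)$ iff $(n-1)T+4\sigma>n+1$, i.e.
$$4\sigma>2-(n-1)\tau .\tag{6.1}$$
The second does iff $(c-\frac12)T-c>2(c-1)\sigma$, i.e.
$$4\sigma<\frac{(2c-1)\tau-1}{c-1}.\tag{6.2}$$

**Step 2: the hypothesis on $\sigma$ is automatic.** Let $\tau<\frac1c$. The right side of (6.2) is at most its value at $\tau=\frac1c$, which is $\frac1c$. Because $c\ge2$, $\frac1c\le\frac{2(c-1)}{c^2}\le\frac{2(1-\tau)}c$. So (6.2) implies $4\sigma<\frac{2(1-\tau)}c$, which is the hypothesis $\sigma<\frac{1-\tau}{2c}$.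

**Step 3: existence of $\sigma$.** A $\sigma>0$ with (6.1) and (6.2) exists iff $\tau>\frac1{2c-1}$ and $2-(n-1)\tau<\frac{(2c-1)\tau-1}{c-1}$. The latter says $2c-1<\tau[(c-1)(n-1)+2c-1]=\tau[(c-1)(n+1)+1]$. So every $\tau\in(\theta_1,\frac1c)$ works.

**Step 4: the position of $\theta_1$.** Clearly $\frac1{2c-1}<\frac1c$. Next,
$$\frac{2c-1}{(c-1)(n+1)+1}<\frac1c\iff 2c^2-c-1=(2c+1)(c-1)<(c-1)(n+1)\iff n>2c\iff m\ge c+1 .$$
Finally $n(2c-1)-(c-1)(n+1)-1=c(n-1)>0$ gives $\theta_1>\frac1n$. The bound $\tau_{n,m}\le\theta_1$ follows as explained in Section 2. $\square$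

**Numbers for $(n,m)=(5,3)$.** At $\tau=0.45$, $D(\tau)=\frac6{1.45}-2\approx2.138$. With $4\sigma=0.27$ the two terms are $2+\frac{0.27}{1.45}\approx2.186$ and $\frac4{1.45}-\frac12-\frac{0.135}{1.45}\approx2.1655$, both larger. At $\tau=\frac37$, (6.1) and (6.2) read $4\sigma>\frac27$ and $4\sigma<\frac27$, so this is exactly where the method ends.

## 7. Proof of Proposition 1

**Step 1: parameters.** We fix sizes so that tangent points are good enough and all error terms have a sign. Note $1<T<2$. Let $S\to\infty$ through integers, and put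
$$Q=S^{1/\sigma},\quad R=QS^{-c}=Q^{1-c\sigma},\quad \kappa=\frac{4^{-d}}{4d^2},\quad \eta=\kappa Q^{-T/2},\quad r_0=\kappa Q^{-T}.$$
The hypothesis says $2c\sigma<1-\tau=2-T<1$. As $S\to\infty$,
$$\eta R\to\infty,\quad \eta S^2\to0,\quad R^2/Q\to\infty,\quad R/S\to\infty,\quad \eta Q\to\infty,\quad Q/S^2\to\infty .\tag{7.1}$$
The exponents of $Q$ are, in this order: $1-\frac T2-c\sigma>0$; $2\sigma-\frac T2<0$, as $2\sigma\le c\sigma<\frac12<\frac T2$; $1-2c\sigma>0$; $1-(c+1)\sigma>0$; $1-\frac T2>0$; $1-2\sigma>0$.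

**Step 2: the family of points.** We now choose the tangent points, with some coprimality conditions whose only purpose is to keep distinct points apart. Let $Z=Z_S$ be the set of $\omega=(s,p,r,l,b)$ with

* $s$ prime in $(S,2S]$ and $1\le p\le s-1$ (for large $S$, $s>d$);
* $r$ prime in $(R,2R]$ (for large $S$, $r>2S\ge s$);
* $|l|\le\eta sr$, $s\mid rp+dl$, $r\nmid l$; we put $q=s^cr$;
* $b\in\mathbb Z^{m-1}$, $1\le b_i\le q-1$, $r\nmid b_i$.

Put $t_0=\frac ps+\frac l{sr}$, $z(\omega)=(b/q,t_0)$ and $E_S=\bigcup_\omega B(z(\omega),r_0)$. Note $Q<q\le2^dQ$ and $|t_0-\frac ps|\le\eta$.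

**Step 3: points of $\limsup_S(E_S\cap(0,1)^m)$ are approximable.** This is where Lemma 2 enters. Let $(y,t)\in B(z(\omega),r_0)\cap(0,1)^m$. For large $S$ we have $t_0\in(0,1)$, since $\frac ps\in[\frac1{2S},1-\frac1{2S}]$ and $\eta S^2\to0$. As $T<2$, $q^{-T}\ge(2^dQ)^{-T}\ge4^{-d}Q^{-T}$. So $|y-b/q|<r_0<q^{-T}$. By the mean value theorem $|t^i-t_0^i|\le dr_0$, and by Taylor's formula $|t_0^i-X_i|\le\frac{d^2}2\eta^2$. Hence
$$|t^i-X_i|\le\Big(d\kappa+\frac{d^2\kappa^2}2\Big)Q^{-T}<4^{-d}Q^{-T}\le q^{-T}.$$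
Since $qX_i\in\mathbb Z$, the point $x=\Phi(y,t)$ satisfies $\max_i\|qx_i\|<q^{1-T}=q^{-\tau}$, and $q>Q\to\infty$. So $\Phi$ maps the limsup set into $\mathcal S_n(q^{-\tau})$.

**Step 4: counting $Z$.** For fixed $(s,p,r)$ the condition $s\mid rp+dl$ fixes $l$ mod $s$, as $\gcd(d,s)=1$. Among such $l$ in $[-\eta sr,\eta sr]$ at most one is divisible by $r$, since those lie in one class mod $rs$ and $rs>2\eta sr$. So there are $2\eta r+O(1)$ choices of $l$, and $\eta R\to\infty$. For each $b_i$ there are $(q-1)-(s^c-1)=s^c(r-1)$ choices. By Chebyshev's bounds,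
$$W=\#Z\asymp\frac{W_0}{\log S\log R},\qquad W_0=S^2R^2\eta\,Q^{m-1}.\tag{7.2}$$
Also, for fixed $(s,p)$ there are $\ll\eta R^2/\log R$ pairs $(r,l)$.

**Step 5: weak convergence.** Let $\mu_S$ be the measure of Section 5 for $Z_S$; we verify the first hypothesis of Lemma 1. For large $S$ its support lies in $E_S\cap(0,1)^m$, because $\frac1q\ge\frac{2^{-d}}Q>r_0$ and $\frac1{2S}>\eta+r_0$. Let $F$ be continuous on $\mathbb R^m$ and $\bar F(t)=\int_{[0,1]^{m-1}}F(y,t)\,dy$. By uniform continuity on compact sets, $\int F\,d\mu_S=W^{-1}\sum_\omega F(z(\omega))+o(1)$. For fixed $(s,p,r,l)$ the average of $F(b/q,t_0)$ over the admissible $b$ is $\bar F(t_0)+o(1)$ uniformly: it is a Riemann sum of mesh $1/q$ from which a proportion $O(1/R)$ of the terms is removed. Moreover $\bar F(t_0)=\bar F(p/s)+o(1)$. For fixed $s$ the number of $\omega$ above $(s,p)$ is $\sum_r(2\eta r+O(1))(s^c(r-1))^{m-1}$, which is independent of $p$ up to a factor $1+O(\frac1{\eta R})$. Finally $\frac1{s-1}\sum_p\bar F(p/s)\to\int_0^1\bar F$.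 So $\mu_S\to\lambda$ weakly.

**Step 6: separation.** These three facts control how many points can be close to a given one.

(F1) Distinct pairs $(s,p)$ give distinct reduced fractions, so they are $\ge\frac1{s\tilde s}\ge\frac1{4S^2}$ apart.

(F2) For fixed $(s,p)$ and distinct admissible $(r,l),(\tilde r,\tilde l)$ we have $|\frac l{sr}-\frac{\tilde l}{s\tilde r}|\ge\frac1{4R^2}$. If $r=\tilde r$, then $s\mid l-\tilde l\ne0$ and the difference is $\ge\frac1r$. If $r\ne\tilde r$, then $d(l\tilde r-\tilde lr)\equiv-rp\tilde r+\tilde rpr=0$ mod $s$ and $\gcd(d,s)=1$, so $s\mid l\tilde r-\tilde lr$. This integer is nonzero, because $r\nmid l$ and $r\nmid\tilde r$. So the difference is $\ge\frac s{sr\tilde r}\ge\frac1{4R^2}$.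

(F3) Given $\tilde q=\tilde s^c\tilde r$ and $y$, at most $(1+2\rho\tilde q)^{m-1}\ll(1+\rho Q)^{m-1}$ vectors $\tilde b$ satisfy $|\tilde b/\tilde q-y|<\rho$.

**Step 7: bounds for $P(\rho)$, $r_0<\rho\le1$.** We go through the scales from coarse to fine, with $S$ so large that $\eta\le\frac1{16S^2}$. If $|z(\omega)-z(\tilde\omega)|<\rho$, then $|\frac ps-\frac{\tilde p}{\tilde s}|<\rho+2\eta$.

(a) $\frac1S\le\rho\le1$. Here $\rho+2\eta<2\rho$. For each of $\ll S/\log S$ primes $\tilde s$ there are $\ll\rho S$ values $\tilde p$. Also $\rho Q\to\infty$. So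
$$P(\rho)\ll W\cdot\frac S{\log S}\cdot\rho S\cdot\frac{\eta R^2}{\log R}\cdot(\rho Q)^{m-1}\ll W^2\rho^m .$$

(b) $\frac1{8S^2}\le\rho<\frac1S$. Here $2\eta\le\rho$, so by (F1) there are $\ll\rho S^2$ pairs $(\tilde s,\tilde p)$. Since $\rho Q\ge\frac Q{8S^2}\to\infty$, $P(\rho)\ll W\cdot\rho S^2\cdot\eta R^2(\rho Q)^{m-1}=WW_0\rho^m$.

For $\rho<\frac1{8S^2}$ we have $\rho+2\eta<\frac1{4S^2}$, hence $(\tilde s,\tilde p)=(s,p)$ by (F1).

(c) $\eta\le\rho<\frac1{8S^2}$. As $\rho Q\ge\eta Q\to\infty$, $P(\rho)\ll W\eta R^2(\rho Q)^{m-1}=WW_0S^{-2}\rho^{m-1}$.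

(d) $\rho_1\le\rho<\eta$, where $\rho_1:=2^{-d-1}/Q$. By (F2) there are $\ll1+\rho R^2\ll\rho R^2$ pairs $(\tilde r,\tilde l)$, since $\rho R^2\gg R^2/Q\to\infty$. So
$$P(\rho)\ll W\rho R^2(\rho Q)^{m-1}=WW_0S^{-2}\eta^{-1}\rho^m .$$

(e) $r_0<\rho<\rho_1$. Now $\rho Q$ may be very small, and (F3) would lose by counting at least one $\tilde b$ for each pair $(\tilde r,\tilde l)$. We count pairs $(b,\tilde b)$ together instead.

First, $\tilde r\ne r$. Indeed if $\tilde r=r$, then $s\mid l-\tilde l$ and $|l-\tilde l|<\rho sr<s$ (as $\rho r<2^{-d}R/Q<1$) give $l=\tilde l$. Then $|b-\tilde b|<\rho q<1$ gives $b=\tilde b$, so $\tilde\omega=\omega$, which is excluded.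

Given $(s,p,r,l)$, by (F2) there are no $(\tilde r,\tilde l)$ if $\rho<\frac1{4R^2}$, and $\ll\rho R^2$ otherwise. Fix $r\ne\tilde r$ and a coordinate $i$. The condition $|\frac{b_i}{s^cr}-\frac{\tilde b_i}{s^c\tilde r}|<\rho$ says $|v|<\rho s^cr\tilde r$ for the integer $v=b_i\tilde r-\tilde b_ir$. Since $r\nmid b_i$, $v\ne0$, so there are at most $2\rho s^cr\tilde r$ values of $v$. Each $v$ determines $b_i$ mod $r$, leaving at most $s^c$ values of $b_i<s^cr$, and then $\tilde b_i$ is determined. So there are $\ll\rho s^{2c}r\tilde r\ll\rho Q^2$ pairs $(b_i,\tilde b_i)$. Therefore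
$$P(\rho)\ll S^2\cdot\eta R^2\cdot\rho R^2\cdot(\rho Q^2)^{m-1}=W_0^2S^{-2}\eta^{-1}\rho^m .$$

**Step 8: energy.** We insert the counts into (5.2). Let $0<h<\min\{m-1+\frac{4\sigma}T,\ \frac{m+1}T-\frac12-\frac{2(c-1)\sigma}T\}$; if this minimum is $\le0$ there is nothing to prove. Then $h<m$, since $4\sigma\le2c\sigma<1<T$. By (7.2), $W_0/W\ll(\log Q)^2$.

* Range (a) contributes $\ll\sum_{\rho\le4\rho_0}\rho^{m-h}\ll\rho_0^{m-h}$, with no logarithm.
* Range (b) contributes $\ll(\log Q)^2S^{-(m-h)}$.
* Range (c) has $O(\log Q)$ terms, each $\ll(\log Q)^2S^{-2}$ times the larger endpoint value of $\rho^{m-1-h}$, at $\rho\asymp S^{-2}$ or $\rho=\eta$.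
* Ranges (d), (e) contribute $\ll(\log Q)^4S^{-2}\eta^{-1}\sum_{\rho<\eta}\rho^{m-h}\ll(\log Q)^4S^{-2}\eta^{m-1-h}$.

Altogether (5.2) is
$$\ll\rho_0^{m-h}+(\log Q)^5\Big[\frac{Q^{Th}}{W_0}+S^{-(m-h)}+S^{-2(m-h)}+S^{-2}\eta^{m-1-h}\Big].$$
Here $S^{-2}\eta^{m-1-h}\asymp Q^{-2\sigma+(h-m+1)T/2}$ has negative exponent because $h<m-1+\frac{4\sigma}T$. And $Q^{Th}/W_0\asymp Q^{Th-[2\sigma+2(1-c\sigma)-\frac T2+m-1]}$ has negative exponent because $Th<m+1-\frac T2-2(c-1)\sigma$. Since powers of $Q$ beat $(\log Q)^5$, the second summand tends to $0$ and (5.1) holds. Lemma 1 gives $\dim\ge h$, and $h$ was arbitrary below the minimum. $\square$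

This completes the proof of Theorem 1.

## 8. From tangent lines to osculating planes

The tangent line is the osculating plane of order $1$. The osculating $j$-plane at $p/s$ leaves the curve only at order $j+1$, so one can go out to distance $\eta\approx Q^{-T/(j+1)}$. The new difficulty is that a rational point in the $j$-plane has $j$ curve coordinates, and all of them must stay near the curve, a condition of accuracy $Q^{-T}$ in the coordinates of order $2,\dots,j$. For $j=1$ this condition is empty and Lemma 2 gave the points explicitly. For $j\ge2$ we obtain them from the geometry of numbers.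

**Proposition 2.** Let $1\le j\le c/2$ be an integer, $B=(j+1)(d-j)$, $0<\tau<\frac1c$, $0<\sigma<\frac1{c(j+1)}$. Then
$$\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)\ge\min\Big\{m-1+\frac{2(j+1)\sigma}T,\ \frac{m+j-(B-2)\sigma}T-(j-1)-\frac1{j+1}\Big\}.$$

For $j=1$ we have $B=2c$ and the bound is the one in Proposition 1.

*Proof of Theorem 2 from Proposition 2.* **Step 1: choice of $j$.** Take $j=\lfloor c/2\rfloor$. For $c=2k$, $B=(k+1)^2$; for $c=2k+1$, $B=(k+1)(k+2)$. In both cases
$$B=\Big\lfloor\frac{(c+2)^2}4\Big\rfloor=c+1+\Big\lfloor\frac{c^2}4\Big\rfloor>c+1 .$$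

**Step 2: when do the terms exceed $D(\tau)$?** Put $x=(j+1)\sigma$. The first term exceeds $D(\tau)$ iff $2x>2-(n-1)\tau$, as in (6.1). For the second, use $n+1=m+c+1$ and $c-j+1=d-j$: the inequality is $T(d-j-\frac1{j+1})-(d-j)>(B-2)\sigma$. Multiplying by $j+1$ gives $(B-1)T-B>(B-2)x$, i.e. $(B-2)x<(B-1)\tau-1$.

**Step 3: existence of $\sigma$.** For $\tau<\frac1c$ the last inequality gives $x<\frac{B-1-c}{c(B-2)}<\frac1c$, so $\sigma<\frac1{c(j+1)}$ is automatic. A suitable $x>0$ exists iff $\tau>\frac1{B-1}$ and $(B-2)(2-(n-1)\tau)<2(B-1)\tau-2$. The latter says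
$$\tau>\frac{2(B-1)}{2(B-1)+(B-2)(n-1)}=\frac{2(B-1)}{(B-2)(n+1)+2}.$$
So every $\tau\in(\theta,\frac1c)$ works.

**Step 4: when is $\theta<\frac1c$?** We have $\frac1{B-1}<\frac1c$. Since $2c(B-1)-2=2c(B-2)+2(c-1)$ and $n+1=m+c+1$,
$$\frac{2(B-1)}{(B-2)(n+1)+2}<\frac1c\iff m>c-1+\frac{2(c-1)}{B-2}.$$
As $B-2>c-1$, the fraction on the right lies in $(0,2)$. It is $<1$ iff $B>2c$ iff $\lfloor\frac{(c-2)^2}4\rfloor\ge1$ iff $c\ge4$. So the condition is $m\ge c$ if $c\ge4$, and $m\ge c+1$ if $c\in\{2,3\}$. That is: $m\ge c+1$ or $m=c\ge4$.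

**Step 5: $\theta\ge\frac1n$.** Indeed $2n(B-1)\ge(B-1)(n+1)\ge(B-2)(n+1)+2$. The bound for $\tau_{n,m}$ follows as in Section 2. $\square$

The rest of the notes proves Proposition 2. Fix $\tau'\in(\tau,\frac1c)$, put $T'=1+\tau'<2$, $N=m+j$, and define $\xi$ by
$$m\xi=1-\tau'(j-1)-\sigma B.\tag{8.1}$$
Then $m\xi>1-\frac{j-1}c-\frac{d-j}c=0$, so $\xi>0$. Let $S\to\infty$ through integers and
$$Q=S^{1/\sigma},\qquad\eta=Q^{-T'/(j+1)},\qquad\rho_1=Q^{-1-\xi},\qquad r_0=Q^{-T'}.$$
Since $2\sigma(j+1)<\frac2c\le1<T'$, we have $\eta S^2\to0$. Because $T'<2$ and $j\ge1$, also $\rho_1/\eta\to0$, $r_0/\eta\to0$ and $\rho_1^2\le Q^{-T'}$.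

## 9. The lattice of the osculating $j$-plane at $p/s$

**Step 1: integer vectors in the osculating plane.** We find the integer points of the cone over the osculating plane in convenient coordinates. Let $V(t)=(1,t,\dots,t^d)^{\top}$ and $A_x=\big(\binom ilx^{i-l}\big)_{0\le i,l\le d}$, so that $V(x+t)=A_xV(t)$ and $A_xA_{-x}=\mathrm{id}$. Let $\frac ps\in(0,1)$ be reduced with $S<s\le2S$, and choose integers $p',s'$ with $p's-s'p=1$. Define $w_0,\dots,w_d\in\mathbb Z^{d+1}$ by
$$\big((s+s'u)^{d-i}(p+p'u)^i\big)_{i=0}^d=\sum_{k=0}^du^kw_k .$$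
The left side is $(s+s'u)^dV\big(\frac{p+p'u}{s+s'u}\big)$, and $\frac{p+p'u}{s+s'u}-\frac ps=\frac u{s(s+s'u)}$. Applying $A_{-p/s}$ we see that $(A_{-p/s}w_k)_i$ is the coefficient of $u^k$ in $s^{-i}u^i(s+s'u)^{d-i}$. It is $0$ for $k<i$ and $s^{d-2i}$ for $k=i$.

So for $b\in\mathbb Z^{j+1}$ the integer vector $a=\sum_{k\le j}b_kw_k$ satisfies
$$A_{-p/s}a=(\tilde a,0,\dots,0),\qquad\tilde a=Mb\in\mathbb R^{j+1},\tag{9.1}$$
where $M$ is upper triangular of size $j+1$ with diagonal entries $s^{d-2i}$, $0\le i\le j$. Hence $\det M=s^B$, as $\sum_{i=0}^j(d-2i)=(j+1)(d-j)=B$. Also $\tilde a_0=a_0\in\mathbb Z$, because $A_x$ is lower unitriangular.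

**Example.** For $d=3$, $j=1$, $\frac ps=\frac12$, take $p'=s'=1$. Expanding $(2+u)^{3-i}(1+u)^i$ gives $w_0=(8,4,2,1)$ and $w_1=(12,8,5,3)$, and $M=\begin{pmatrix}8&12\\0&2\end{pmatrix}$ with determinant $16=2^4$, in accordance with $B=4$. For $b=(1,1)$: $a=(20,12,7,4)$ and $\tilde a=(20,2)$. This is the tangent point of Section 4, with denominator $a_0=20$ and displacement $\tilde a_1/\tilde a_0=\frac1{10}$.

**Step 2: the lattice that encodes the approximation problem.** We want $a$ and $b'\in\mathbb Z^{m-1}$ such that, with $q=\tilde a_0$, the vector $b'/q$ is near a given $y$ and $\tilde a/q$ is near $(1,v,\dots,v^j)$ for a given $v$. Let $U(x)=\big(\binom ilx^{i-l}\big)_{0\le i,l\le j}$ be the upper left block of $A_x$. For $(y,w)\in\mathbb R^{m-1}\times\mathbb R$ and $v=\eta w$ define the linear map on $\mathbb R^{j+1}\oplus\mathbb R^{m-1}=\mathbb R^N$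
$$H(y,w):(b,b')\mapsto\mathcal Q\big(U(-v)\tilde a,\ b'-\tilde a_0y\big),\qquad\tilde a=Mb,$$
where the diagonal map $\mathcal Q$ multiplies coordinate $0$ by $Q^{-1}$, coordinate $1$ and the last $m-1$ coordinates by $Q^{\xi}$, and coordinates $2,\dots,j$ by $Q^{\tau'}$. The exponent $\xi$ was chosen to balance volumes:
$$\det H=s^BQ^{-1+m\xi+(j-1)\tau'}=(s/S)^B\in[1,2^B].\tag{9.2}$$

If $H(y,w)\mathbb Z^N$ has no very short vectors, then, having bounded covolume, it has points in every moderately large box, and this will give our rational points. So we need: for most $(y,w)$ there are no short vectors.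

## 10. Nondivergence for the family $H(y,w)$

**Definition (good functions).** A continuous function $f$ on an open set $V\subset\mathbb R^m$ is *$(C,\alpha)$-good* if for every ball $B_0\subset V$ and $\epsilon>0$: $|\{x\in B_0:|f(x)|<\epsilon\}|\le C\big(\epsilon/\sup_{B_0}|f|\big)^\alpha|B_0|$.

For example $f(x)=x$ is $(3,1)$-good on $\mathbb R$. Let $B_0=(x_0-r,x_0+r)$, so $\sup_{B_0}|f|=|x_0|+r=:\Sigma$. If $|x_0|\le2r$, then $\Sigma\le3r$ and $2\epsilon\le3\frac\epsilon\Sigma\cdot2r$. If $|x_0|>2r$, the set is empty unless $\epsilon>|x_0|-r\ge\Sigma/3$, and then $3\epsilon/\Sigma\ge1$.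

**Definition (primitive subgroups).** A subgroup $0\ne\Gamma\subset\mathbb Z^N$ is *primitive* if $\Gamma=\mathbb Z^N\cap\operatorname{span}_{\mathbb R}\Gamma$. If $v_1,\dots,v_k$ is a $\mathbb Z$-basis, then $v_1\wedge\dots\wedge v_k$ (unique up to sign) *represents* $\Gamma$; it is an integer vector in $\bigwedge^k\mathbb R^N$. For a linear map $H$, $\|H\Gamma\|$ is the norm of $Hv_1\wedge\dots\wedge Hv_k$.

For instance $\mathbb Z(2,3)\subset\mathbb Z^2$ is primitive and represented by $(2,3)$, and $\Gamma=\mathbb Z^N$ has $\|H\Gamma\|=|\det H|$.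

**Recalled theorem** (Kleinbock–Margulis, Ann. of Math. 148 (1998), Theorem 5.2). Let $\mathcal B\subset\mathbb R^m$ be a ball, $H$ a continuous map from its $3^N$-dilate to $GL_N(\mathbb R)$, and $\psi_\Gamma(x)=\|H(x)\Gamma\|$ for primitive $\Gamma$. Suppose every $\psi_\Gamma$ is $(C,\alpha)$-good on the dilate, $\sup_{\mathcal B}\psi_\Gamma\ge\varrho$ for all $\Gamma$ with some $0<\varrho\le1/N$, and $\#\{\Gamma:\psi_\Gamma(x)<\varrho\}<\infty$ for each $x$. Then for $0<\epsilon\le\varrho$ the set of $x\in\mathcal B$ for which $H(x)\mathbb Z^N$ has a nonzero vector of norm $<\epsilon$ has measure $\ll(\epsilon/\varrho)^\alpha|\mathcal B|$, with a constant depending on $C,m,N$.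

We apply it with a fixed ball $\mathcal B\supset[0,1]^m$ and the Euclidean norm.

**Step 1: the two easy hypotheses.** The components of $H(y,w)\Gamma$ are polynomials in $(y,w)$ of degree bounded in terms of $m,j$. Polynomials of bounded degree are $(C,\alpha)$-good on $\mathbb R^m$ with $C,\alpha$ depending only on the degree and $m$ (Bernik–Kleinbock–Margulis, IMRN 2001, Lemma 3.2). The maximum of finitely many good functions is good: on a given ball, compare with the function whose supremum is largest. Passing to an equivalent norm only changes $C$. So $\psi_\Gamma$ is $(C,\alpha)$-good with $C,\alpha$ depending only on $m,j$. The finiteness condition holds because representing multivectors are integer vectors and $H(x)$ is invertible.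

**Step 2: what remains.** The remaining hypothesis is uniform in $\Gamma$, $Q$ and $p/s$:

**Claim.** $\sup_{[0,1]^m}\psi_\Gamma\ge c_0>0$ for all $\Gamma$, where $c_0$ depends only on $m,j$.

For polynomials of bounded degree in $m$ variables, the sup over $[0,1]^m$ is $\gg$ every coefficient, since norms on a finite-dimensional space are equivalent. So it suffices to find, for each $\Gamma$, *one component of $H(y,w)\Gamma$ with one coefficient of modulus $\ge1$*, as a polynomial in $(y,w)$. Steps 3–6 do this.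

**Step 3: exterior coordinates and the leading index sets.** We isolate the part of $\Gamma$ on which the triangular matrix $M$ acts diagonally. Let $e_0,\dots,e_j,f_1,\dots,f_{m-1}$ be the standard basis, $\varepsilon_{I,J}=e_I\wedge f_J$, and $\gamma(I)=\sum_{i\in I}i$. Let $\Gamma$ be represented by $\sum\omega_{I,J}\varepsilon_{I,J}\neq0$, of degree $k=|I|+|J|$, with integers $\omega_{I,J}$.

We need a fact on minors: *a minor of an upper (lower) triangular matrix with row set $K$ and column set $I$ vanishes unless, for the sorted sets, $K\le I$ (resp. $I\le K$) componentwise.* Suppose the matrix is upper triangular, $K=\{k_1<\dots<k_n'\}$, $I=\{i_1<\dots<i_n'\}$ with common size $n'$, and $k_x>i_x$ for some $x$. Then the rows $k_x,\dots,k_{n'}$ vanish on the columns $i_1,\dots,i_x$. This is a zero block of size $(n'-x+1)\times x$, and $n'-x+1+x>n'$ forces the minor to be $0$. For lower triangular matrices transpose.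

Let
$$G=\max\{\gamma(I):\omega_{I,J}\ne0\text{ for some }J\},\qquad\mathcal T=\{(I,J):\gamma(I)=G,\ \omega_{I,J}\ne0\},$$
and let $\omega'$ be the image of $\omega$ under $M\oplus\mathrm{id}$. With $\delta(I)=\sum_{i\in I}(d-2i)$ we have
$$\omega'_{I,J}=s^{\delta(I)}\omega_{I,J}\qquad\text{whenever }\gamma(I)=G.\tag{10.1}$$
Indeed a contribution to $\omega'_{I,J}$ from $\omega_{I',J}\ne0$ requires $I\le I'$, so $G=\gamma(I)\le\gamma(I')\le G$, and then $I'=I$; the minor of $M$ on rows and columns $I$ is $s^{\delta(I)}$. Since $j\le c/2$, $d-2i\ge d-2j\ge1$ for $i\le j$, so $|\omega'_{I,J}|\ge S^{\delta(I)}\ge1$ on $\mathcal T$.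

The remaining maps act by
$$e_l\mapsto\sum_{i\ge l}\binom il(-v)^{i-l}e_i\ (l\ge1),\qquad e_0\mapsto\sum_i(-v)^ie_i-\sum_iy_if_i,\qquad f_i\mapsto f_i,$$
followed by $\mathcal Q$. On a component $(I,J)$ with $0\notin I$ the factor from $\mathcal Q$ is $Q^{\xi([1\in I]+|J|)+\tau'|I\cap\{2,\dots,j\}|}\ge1$, where $[1\in I]$ is $1$ or $0$. The only contracted direction is $e_0$, so we look for components that avoid it.

**Step 4: Case 1, some $(I,J)\in\mathcal T$ has $0\notin I$.** At $y=0$, $v=0$ the remaining maps are the identity. So the constant coefficient of component $(I,J)$ is $\omega'_{I,J}$ times a factor $\ge1$ from $\mathcal Q$, and it has modulus $\ge1$.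

**Step 5: Case 2, all $(I,J)\in\mathcal T$ have $0\in I$, and some of them has $J\ne\{1,\dots,m-1\}$.** Here we move $e_0$ into a missing $f$-direction using $y$. Take such $(I,J)$ and $i_0\notin J$. Consider the coefficient of $y_{i_0}$ (without $v$) in component $(I\setminus\{0\},J\cup\{i_0\})$. At $v=0$ only $e_0$ is moved, to $e_0-\sum y_if_i$. So a contribution from $\omega'_{I',J'}$ requires $0\in I'$, $I'\setminus\{0\}=I\setminus\{0\}$, $i_0\notin J'$ and $J'\cup\{i_0\}=J\cup\{i_0\}$, that is, $(I',J')=(I,J)$. The coefficient is $\pm\omega'_{I,J}$ times a factor $\ge1$ from $\mathcal Q$, so it has modulus $\ge1$.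

**Step 6: Case 3, all members of $\mathcal T$ have $0\in I$ and $J=J_*:=\{1,\dots,m-1\}$.** No $f$-direction is free, so $e_0$ must be moved with the help of $v$. This costs powers of $\eta$, and we must check that $S^{\delta(I)}$ and $\mathcal Q$ pay for them. Let $k'=|I|=k-m+1\ge1$. If $k'=j+1$, then $k=N$ and $\psi_\Gamma=|\det H|\ge1$ by (9.2). Let $1\le k'\le j$. From now on we drop $J_*$ from the notation for members of $\mathcal T$.

*The component.* Let $g\ge1$ be maximal such that $\{0,\dots,g-1\}\subset I$ for all $I\in\mathcal T$. Then $g\le k'\le j$, and some $I\in\mathcal T$ omits $g$: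
$$I=\{0,\dots,g-1\}\cup I_*,\quad I_*\subset\{g+1,\dots,j\};\qquad\text{put }K=\{1,\dots,g\}\cup I_* .$$
We have $|K|=|I|$ and $\gamma(K)=G+g$. Consider the coefficient of $y^0v^g$ in component $(K,J_*)$, before applying $\mathcal Q$.

*Its value before scaling.* At $y=0$ the $e$-part is acted on by $U(-v)$, whose minor with rows $K$, columns $I'$ is $(-v)^{\gamma(K)-\gamma(I')}\Pi_{K,I'}$, where $\Pi_{K,I'}$ is the minor of the Pascal matrix $\big(\binom il\big)$. So the coefficient is
$$(-1)^g\sum_{I'}\Pi_{K,I'}\,\omega'_{I',J_*},\qquad\text{over } I' \text{ with } \gamma(I')=\gamma(K)-g=G .$$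
By (10.1) only $I'\in\mathcal T$ contribute. Write $I'=\{0,\dots,g-1\}\cup I''$ with $I''\subset\{g,\dots,j\}$; then $\gamma(I'')=\gamma(I_*)$. If $\Pi_{K,I'}\ne0$, lower triangularity gives $I'\le K$, hence $I''\le I_*$ componentwise. As the sums agree, $I''=I_*$ and $I'=I$. So there is no cancellation.

Next, $\Pi_{K,I}=1$. The rows $1,\dots,g$ vanish on the columns $I_*$ (all of which exceed $g$), so
$$\Pi_{K,I}=\det\Big(\tbinom il\Big)_{1\le i\le g,\,0\le l\le g-1}\cdot\det\Big(\tbinom il\Big)_{i,l\in I_*}.$$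
The second factor is $1$ (lower unitriangular). For the first, $\binom il=\binom{i-1}l+\binom{i-1}{l-1}$ factors the block as the lower unitriangular matrix $\big(\binom{i-1}{l'}\big)$ times the upper unitriangular matrix with ones on the diagonal and on the first superdiagonal. So it is $1$ as well. Hence the coefficient has modulus $|\omega'_{I,J_*}|\ge S^{\delta(I)}$.

*Scaling.* Passing from $v$ to $w$ multiplies by $\eta^g=Q^{-gT'/(j+1)}$. Since $1\in K$ and $0\notin K$, $\mathcal Q$ multiplies by $Q^{m\xi+\tau'(k'-1)}$. In the rest of this step let $r=j+1-k'\in[1,j]$ (it is not the prime of Section 7). Using (8.1) and $B=\sum_{i=0}^j(d-2i)$, the modulus is at least $Q$ to the power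
$$m\xi+\tau'(k'-1)-\frac{gT'}{j+1}+\sigma\delta(I)=1-\tau'(r-1)-\frac{gT'}{j+1}-\sigma\sum_{i\in\{0,\dots,j\}\setminus I}(d-2i).$$
The set $\{0,\dots,j\}\setminus I$ has $r$ distinct elements, all $\ge g$, with sum at least $rg+\frac{r(r-1)}2$. So the exponent is at least
$$f:=1-\tau'(r-1)-\frac{g(1+\tau')}{j+1}-\sigma r(d+1-2g-r).$$

*$f\ge0$.* We have $1\le g\le k'=j+1-r$, so $2g+r\le2j+2-r\le2j+1\le d$. Therefore $f$ is decreasing in $\tau'$ and in $\sigma$, and it is at least its value at $\tau'=\frac1c$, $\sigma=\frac1{c(j+1)}$, which is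
$$\frac{(j+1)(c+1-r)-g(c+1)-r(c+2-2g-r)}{c(j+1)} .$$
The numerator is linear in $g$. At $g=1$ it equals
$$(j+1)(c+1-r)-(c+1)-r(c-r)=j(c+1-r)-r(c+1-r)=(j-r)(c+1-r)\ge0,$$
and at $g=j+1-r$ it equals
$$-(j+1)r+r(c+1)-r(c-2j+r)=r(j-r)\ge0 .$$
So $f\ge0$ on the whole range, and the coefficient has modulus $\ge1$. This proves the Claim. $\square$

**Step 7: conclusion of this section.** Let $\epsilon>0$. Call $(y,w)\in[0,1]^m$ *exceptional* (for $p/s$) if $H(y,w)\mathbb Z^N$ contains a nonzero vector of Euclidean norm $<\sqrt N\,Q^{-\epsilon}$. By the recalled theorem with $\varrho=\min(c_0,\frac1N)$, for large $S$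
$$|\{\text{exceptional }(y,w)\}|\ll Q^{-\alpha\epsilon}\quad\text{uniformly in }p/s,\tag{10.2}$$
and for all other $(y,w)\in[0,1]^m$ every nonzero vector of $H(y,w)\mathbb Z^N$ has max norm $\ge Q^{-\epsilon}$.

## 11. Rational points near every nonexceptional point

Choose $\epsilon>0$ with $(N-1)\epsilon T<T'-T$.

**Step 1: a lattice point in a prescribed box.** We convert "no short vectors" into existence. Let $(y,w)\in[0,1]^m$ be nonexceptional and $v=\eta w$. The covolume of $H(y,w)\mathbb Z^N$ is at most $2^B$, so by Minkowski's second theorem the successive minima for the max norm satisfy $\ell_1\cdots\ell_N\le2^B$. As $\ell_1\ge Q^{-\epsilon}$, the lattice contains $N$ independent vectors of max norm at most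
$$\Lambda:=2^BQ^{(N-1)\epsilon}.$$
Writing a point of $\mathbb R^N$ as a real combination of these vectors and rounding the coefficients down, we see that every point is within $N\Lambda$ of the lattice. Apply this to $(2N\Lambda,0,\dots,0)$: there is $(b,b')\in\mathbb Z^N$ such that coordinate $0$ of $H(y,w)(b,b')$, which is $Q^{-1}\tilde a_0$, lies in $[N\Lambda,3N\Lambda]$, and the other coordinates are at most $N\Lambda$ in modulus. So $q:=\tilde a_0\in[N\Lambda Q,3N\Lambda Q]$ is a positive integer. Dividing by $q\ge N\Lambda Q$, with $\zeta=U(-v)\tilde a/q=(1,\vartheta,\zeta_2,\dots,\zeta_j)$ we get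
$$|b'/q-y|\le\rho_1,\qquad|\vartheta|\le\rho_1,\qquad|\zeta_i|\le Q^{-T'}\ (2\le i\le j).\tag{11.1}$$
By the choice of $\epsilon$ and $q\ll Q^{1+(N-1)\epsilon}$,
$$Q^{-T'}=o(q^{-T}).\tag{11.2}$$
Put $v_0=\tilde a_1/q$. Since coordinate $1$ of $U(-v)\tilde a$ is $\tilde a_1-v\tilde a_0$, we have $v_0=v+\vartheta$. With $z=(b'/q,\frac ps+v_0)$, (11.1) gives $|z-(y,\frac ps+v)|\le\rho_1$.

**Step 2: the ball $B(z,r_0)$ is well approximated.** We claim that *if $(y',t')\in B(z,r_0)\cap(0,1)^m$ and $S$ is large, then $x=\Phi(y',t')$ satisfies $\max_i\|qx_i\|<q^{-\tau}$.*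

Put $v'=t'-\frac ps$, so $|v'-v_0|<r_0$ and $|v'|\le\eta+\rho_1+r_0\le3\eta$. By (9.1) there is $a\in\mathbb Z^{d+1}$ with $a/q=A_{p/s}(\tilde a/q,0)$, while $V(t')=A_{p/s}V(v')$. The entries of $A_{p/s}$ are bounded, so by (11.2) it suffices to show $|v'^i-\tilde a_i/q|\ll Q^{-T'}$ for $0\le i\le d$, with $\tilde a_i:=0$ for $i>j$.

* $i=0$: the difference is $0$. $i=1$: it is $|v'-v_0|<r_0=Q^{-T'}$.
* $i>j$: $|v'|^i\ll\eta^{j+1}=Q^{-T'}$. This is where the width $\eta$ of the slab is used.
* $2\le i\le j$: from $\tilde a/q=U(v)\zeta$ and (11.1), $\tilde a_i/q=v^i+iv^{i-1}\vartheta+O(Q^{-T'})$. Since $v_0=v+\vartheta$, this is $v_0^i+O(\rho_1^2+Q^{-T'})$. As $\rho_1^2\le Q^{-T'}$ and $|v'-v_0|<r_0$, it equals $v'^i+O(Q^{-T'})$.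

So $|t'^i-a_i/q|\ll Q^{-T'}=o(q^{-T})$ for $1\le i\le d$. Finally $|y'-b'/q|<Q^{-T'}<q^{-T}$ for large $S$. $\square$

## 12. Measures, energy and the end of the proof of Proposition 2

**Step 1: choosing well-spaced points.** Here the spacing is imposed by a grid, so no arithmetic separation is needed. Let $\Delta=\max(\rho_1,r_0)$; then $\Delta/\eta\to0$. Consider all reduced $\frac ps\in(0,1)$ with $S<s\le2S$. There are $\asymp S^2$ of them, because $\sum_{s\le X}\varphi(s)=\frac3{\pi^2}X^2+O(X\log X)$, and they are pairwise $\ge\frac1{4S^2}$ apart. They become equidistributed in $[0,1]$: by Möbius inversion the number of $p\le xs$ coprime to $s$ is $x\varphi(s)$ up to the number of squarefree divisors of $s$, and these errors sum to $O(S\log S)=o(S^2)$.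

For large $S$ the slab $(0,1)^{m-1}\times(\frac ps,\frac ps+\eta)$ lies in $(0,1)^m$. Pack it by cells, namely grid cubes of side $8\Delta$, using translates of one fixed pattern for all slabs. This gives $N_0\asymp\eta\Delta^{-m}$ cells per slab, with the same $N_0$ for all slabs, filling the slab up to a proportion $o(1)$. Call a cell *good* if its concentric subcube of side $4\Delta$ contains a point $(y,\frac ps+\eta w)$ with $(y,w)\in[0,1]^m$ nonexceptional. The subcube of a bad cell consists of exceptional points, so by (10.2) the number of bad cells in a slab times $(4\Delta)^m$ is $\ll Q^{-\alpha\epsilon}\eta$. So all but a proportion $o(1)$ of the cells are good, uniformly in $p/s$.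

For each good cell choose a point $z$ as in Section 11, belonging to such a nonexceptional point. The nonexceptional point is at distance $\ge2\Delta$ from the boundary of the cell and $z$ is within $\rho_1\le\Delta$ of it. So $z$ lies in the cell at distance $\ge\Delta$ from its boundary. Therefore $B(z,r_0)$ is inside the cell, and chosen points of the same slab are $\ge2\Delta$ apart.

**Step 2: the limsup set and weak convergence.** Let $E_S$ be the union of the $B(z,r_0)$, and $\mu_S$ the measure of Section 5 for the chosen points; its support lies in $E_S\cap(0,1)^m$. The number of points is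
$$W\asymp S^2\eta\Delta^{-m}.\tag{12.1}$$
We have $\mu_S\to\lambda$ weakly: for continuous $F$, the average of $F$ over the chosen points of a slab is $\bar F(p/s)+o(1)$ uniformly, with $\bar F(t)=\int_{[0,1]^{m-1}}F(y,t)dy$ as before; the slabs have equal weight up to $1+o(1)$; and the fractions $p/s$ are equidistributed. By Step 2 of Section 11 and $q\ge Q\to\infty$, $\Phi$ maps $\limsup_S(E_S\cap(0,1)^m)$ into $\mathcal S_n(q^{-\tau})$.

**Step 3: pair counts.** Let $S$ be so large that $\eta\le\frac1{16S^2}$. The last coordinate of a chosen point lies in $(\frac ps,\frac ps+\eta)$. So two chosen points within $\rho$ have $|\frac ps-\frac{\tilde p}{\tilde s}|<\rho+\eta$, and for $\rho<\frac1{8S^2}$ they lie in the same slab. Counting cells and using (12.1):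

* $\frac1{8S^2}\le\rho\le1$: there are $\ll\rho S^2$ slabs, so $P(\rho)\ll W\cdot\rho S^2\cdot(\rho/\Delta)^{m-1}(\eta/\Delta)\ll W^2\rho^m$;
* $\eta\le\rho<\frac1{8S^2}$: there is one slab, so $P(\rho)\ll W(\rho/\Delta)^{m-1}(\eta/\Delta)\ll W^2S^{-2}\rho^{m-1}$;
* $2\Delta\le\rho<\eta$: there is one slab, so $P(\rho)\ll W(\rho/\Delta)^m\ll W^2S^{-2}\eta^{-1}\rho^m$;
* $\rho\le2\Delta$: $P(\rho)=0$.

**Step 4: energy.** For $0<h<m$, summing over $\rho=2^kr_0$ shows that (5.2) is
$$\ll\rho_0^{m-h}+\frac{r_0^{-h}}W+(\log Q)\big(S^{-2(m-h)}+S^{-2}\eta^{m-1-h}\big).$$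
The last term tends to $0$ iff $h<m-1+\frac{2(j+1)\sigma}{T'}$. Since $\Delta=Q^{-\min(1+\xi,T')}$, the term $r_0^{-h}/W$ tends to $0$ iff $T'h<2\sigma-\frac{T'}{j+1}+m\min(1+\xi,T')$. So (5.1) holds if
$$h<m-1+\frac{2(j+1)\sigma}{T'}\qquad\text{and}\qquad T'h<2\sigma-\frac{T'}{j+1}+m\min(1+\xi,T').\tag{12.2}$$
The first condition implies $h<m$, since $2(j+1)\sigma<T'$.

**Step 5: reading off the exponent.** We compare (12.2) with the two terms of the proposition.

If the minimum is $T'$, the second condition reads $h<m-\frac1{j+1}+\frac{2\sigma}{T'}$. It follows from the first, since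
$$\Big(m-1+\frac{2(j+1)\sigma}{T'}\Big)-\Big(m-\frac1{j+1}+\frac{2\sigma}{T'}\Big)=j\Big(\frac{2\sigma}{T'}-\frac1{j+1}\Big)<0 .$$

If the minimum is $1+\xi$, then by (8.1) $m(1+\xi)=m+1-(T'-1)(j-1)-\sigma B=m+j-(j-1)T'-\sigma B$, and the second condition becomes
$$h<\frac{m+j-(B-2)\sigma}{T'}-(j-1)-\frac1{j+1}.$$

In either case every $h>0$ below the minimum in Proposition 2, with $T'$ in place of $T$, satisfies (12.2), and Lemma 1 gives $\dim(\mathcal S_n(q^{-\tau})\cap\mathcal M)\ge h$. (If the minimum is $\le0$ there is nothing to prove.) So the asserted bound holds with $T'$ in place of $T$. The left side does not depend on $\tau'$, and the hypothesis on $\sigma$ does not involve it either. Letting $\tau'\downarrow\tau$ proves Proposition 2, and with Section 8 also Theorem 2. $\square$
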